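# Covering graphs modulo two by bicliques: why $(1-\varepsilon)n$ suffice

## Stars, Graham–Pollak, and the guess $n-1$

All graphs are finite and simple. A **biclique** is a complete bipartite graph $K_{s,t}$ with $s,t\ge 1$; it is given by two disjoint nonempty vertex sets, and its edges are all pairs with one end in each set.

**Definition (odd cover).** An odd cover of a graph $G$ is a collection of graphs, each with vertex set contained in $V(G)$, such that every edge of $G$ lies in an odd number of them and every nonedge of $G$ (pair of distinct nonadjacent vertices) lies in an even number of them. Write $b_2(G)$ for the minimum size of an odd cover of $G$ by bicliques.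

*Example.* Let $G$ be $K_{3,3}$ with one edge $xy$ removed. The two bicliques $K_{3,3}$ and $\{x\},\{y\}$ form an odd cover: the nonedge $xy$ is covered twice, every edge once, and the other nonedges not at all. A partition of the edges would not be allowed to use $xy$.

The question is whether there is an $\varepsilon>0$ such that $b_2(G)\le(1-\varepsilon)n$ for all graphs $G$ of sufficiently large order $n$.

Here is the easy upper bound. Order the vertices $v_1,\dots,v_n$. For each $i<n$ such that $v_i$ has a later neighbor, take the star from $v_i$ to its later neighbors. These stars partition the edges, so $b_2(G)\le n-1$. For edge *partitions* this cannot be improved in general: by the Graham–Pollak theorem, the minimum number of bicliques in a partition of the edges of an $n$-vertex graph can be as large as $n-1$. So a natural first guess is **no**: about $n$ bicliques should be needed here as well, with complete graphs as the bad examples.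

Let us test it. For $K_2$ the answer is $1=n-1$. The triangle $K_3$ is not a biclique (it has an odd cycle), and two stars suffice, so $b_2(K_3)=2=n-1$. For $K_4$ it helps to have better notation first.

## Three letters with a product

Let $F=\mathbb F_2$ and $E=F^2=\{0,X,Y,Z\}$ with $Z=X+Y$. Let $\omega$ be the alternating bilinear form on $E$ with $\omega(X,Y)=1$. So $\omega(a,a)=0$ for every $a$, and the product of any two *different nonzero* elements is $1$. Extend it to $E^k$ by
$$\omega(u,v)=\sum_{i=1}^k\omega(u_i,v_i).$$
Since we are in characteristic $2$, $\omega$ is symmetric. Put $A=\{0,X,Y\}$, the alphabet without $Z$. For $a,b\in A$ we have $\omega(a,b)=1$ exactly when $\{a,b\}=\{X,Y\}$. Write $G_{uv}$ for the entries of the adjacency matrix of $G$ over $F$.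

**Definition (representation).** A representation of $G$ in $A^k$ is a map $\varphi:V(G)\to A^k$ with $\omega(\varphi(u),\varphi(v))=G_{uv}$ for all $u\ne v$.

**Lemma 1.** $b_2(G)\le k$ if and only if $G$ has a representation in $A^k$.

*Proof.* Given disjoint sets $X_i,Y_i\subseteq V(G)$ for $i\le k$, let the $i$th letter of $\varphi(v)$ be $X$ if $v\in X_i$, $Y$ if $v\in Y_i$, and $0$ otherwise. This is a bijection between $k$-tuples of pairs of disjoint sets and maps $V(G)\to A^k$. The number $\omega(\varphi(u),\varphi(v))$ is the parity of the number of $i$ for which $uv$ joins $X_i$ to $Y_i$. So an odd cover by at most $k$ bicliques, padded with pairs having an empty side, gives a representation. Conversely, from a representation drop the pairs with an empty side, which contribute no edges, and cancel equal bicliques in pairs, which changes no parity. At most $k$ bicliques remain. $\square$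

**The case $K_4$.** Suppose four words in $A^2$ have pairwise product $1$. None is $(0,0)$. If one word has exactly one nonzero letter, then after swapping coordinates and swapping $X$ with $Y$ (neither changes products) it is $(X,0)$. The other three words then begin with $Y$, so their second letters are three elements of $A$ with pairwise product $1$, which is impossible. So all four words lie in $\{X,Y\}^2$, where the product is the parity of the number of disagreements. Two of the four words have the same parity of number of $Y$'s; they disagree in $0$ or $2$ places and have product $0$, a contradiction. Hence $b_2(K_4)=3=n-1$. The guess survives.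

**The case $K_8$.** Consider these four words and the four obtained from them by exchanging $X$ and $Y$:
$$r_1=(0,X,X,X),\quad r_2=(Y,0,Y,X),\quad r_3=(Y,X,0,Y),\quad r_4=(Y,Y,X,0).$$
Any two different $r_a,r_b$ have two common nonzero positions; they agree in one and disagree in the other. So $r_a$ has product $1$ with $r_b$ and also with the exchanged word of $r_b$. A word and its own exchange disagree in three positions, again product $1$. So these eight words represent $K_8$ in $A^4$: four copies of $K_{3,3}$ form an odd cover, and $b_2(K_8)\le 4$. Deleting vertices, $b_2(K_6)\le4<5$. The guess fails.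

It fails for large complete graphs too. Let $n=8q$, split the vertices into $q$ blocks of $8$, and let $\gamma_1,\dots,\gamma_8\in A^4$ be the eight words above. Let $\eta_1,\dots,\eta_q\in A^{q-1}$ represent $K_q$ by stars. Give vertex $i$ of block $a$ the word that has $\gamma_i$ in the $a$th of $q$ groups of four coordinates, zeros in the other groups, and then $\eta_a$. Inside a block the product is $1+0$, and between blocks it is $0+1$. So $b_2(K_{8q})\le 4q+q-1=\frac58n-1$.

So complete graphs are not the obstruction. What about all other graphs?

## What will be proved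

Let $\mathrm{rk}_2(G)$ be the rank over $F$ of the adjacency matrix. For instance $\mathrm{rk}_2(K_n)=n$ for even $n$: the matrix is $J-I$ with $J$ all ones, and $(J-I)^2=nJ-2J+I=I$ over $F$. For odd $n$ we still have $\mathrm{rk}_2(K_n)\ge n-1$, because $K_{n-1}$ is an induced subgraph.

A representation in $A^k$ writes the adjacency matrix as the matrix of products of vectors in the $2k$-dimensional space $E^k$ (the diagonal is right too, as $\omega(u,u)=0$). Hence
$$b_2(G)\ge \tfrac12\,\mathrm{rk}_2(G). \tag{1}$$
In particular $b_2(K_8)=4$ exactly. Put $\kappa=\dfrac1{2\log_2(3/2)}=0.8547\ldots$; note also $\log_32=0.6309\ldots$.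

**Theorem 1.** For every integer $k\ge 20$, every graph $G$ with $\mathrm{rk}_2(G)\le 2\left(k\log_2\frac32-\log_2k-4\right)$ satisfies $b_2(G)\le k$. Hence $b_2(G)\le\kappa\,\mathrm{rk}_2(G)+O(\log(\mathrm{rk}_2(G)+2))$. In particular $b_2(G)\le 0.87\,n$ for all graphs of sufficiently large order $n$, so such an $\varepsilon$ exists.

Since $\mathrm{rk}_2(G)\le n$, every $\varepsilon<1-\kappa$ works, for example $\varepsilon=0.13$.

**Theorem 2.** For every $\delta>0$ there is $C_\delta$ such that every $n$-vertex graph satisfies $b_2(G)\le(\log_32+\delta)n+C_\delta$. So every $\varepsilon<1-\log_32=0.369\ldots$ works.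

**Theorem 3.** No $\varepsilon>1/2$ works. In a bound $b_2(G)\le (c+o(1))\,\mathrm{rk}_2(G)$ valid for all graphs as $\mathrm{rk}_2(G)\to\infty$, necessarily $c\ge\log_32$.

So the optimal constant in terms of $n$ lies in $[\frac12,\log_32]$, and in terms of rank in $[\log_32,\kappa]$; the arguments below determine neither.

## The price of the missing letter

We need some linear algebra over $F$. A bilinear form is *alternating* if every vector has product $0$ with itself; its *radical* is the set of vectors orthogonal to everything, and it is *nondegenerate* if the radical is $0$. A space with a nondegenerate alternating form is called *symplectic*. Its dimension is even, it has a basis consisting of pairs $(e_i,f_i)$ with $\omega(e_i,f_i)=1$ and all other products of basis vectors $0$, and therefore two symplectic spaces of the same dimension are isometric. A symplectic space of dimension $2d$ embeds isometrically in any one of dimension $2t\ge2d$ (use the first $d$ pairs). For a subspace $R$ of a symplectic space $W$ we have $\dim R^\perp=\dim W-\dim R$ and $(R^\perp)^\perp=R$.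

The adjacency matrix of $G$ defines an alternating form on $F^{V(G)}$. Dividing by its radical gives a symplectic space of dimension $\mathrm{rk}_2(G)$, in which the images $q_v$ of the standard basis vectors satisfy
$$\langle q_u,q_v\rangle=G_{uv}. \tag{2}$$
So $\mathrm{rk}_2(G)=2t$ is even, and we may put all the $q_v$ into $E^t$. If $Z$ were a permitted letter, we would be done with $t=\mathrm{rk}_2(G)/2$ coordinates. It is not, so we must get rid of $Z$.

The first thing to try is to do this one coordinate at a time. Replace each letter by a word of length two: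
$$\psi(0)=(0,0),\quad\psi(X)=(X,0),\quad\psi(Y)=(Y,X),\quad\psi(Z)=(Y,Y). \tag{3}$$
The last three words have pairwise product $1$, so $\omega(\psi(a),\psi(b))=\omega(a,b)$ for all $a,b\in E$. Applying $\psi$ in each coordinate proves:

**Lemma 2.** $b_2(G)\le\mathrm{rk}_2(G)$ for every graph $G$.

This stops exactly at the trivial bound: if $\mathrm{rk}_2(G)=n$ it gives $n$, and no $\varepsilon$ comes out. One letter cannot be handled with fewer than two coordinates, since $X,Y,Z$ form a triangle, which is not a biclique. Put differently, four elements do not fit into three, so a single letter wastes the difference between $4$ and $9$. Any gain must come from treating many coordinates together.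

## Choosing representatives modulo an isotropic subspace

Look at $\psi$ from another angle. In $E^2$ take $r=(X,Z)$. Then $r^\perp$ consists of the eight words $(a,b)$ with $\omega(X,a)=\omega(Z,b)$, and it splits into the cosets
$$\{(0,0),(X,Z)\},\quad\{(X,0),(0,Z)\},\quad\{(Y,X),(Z,Y)\},\quad\{(Y,Y),(Z,X)\}$$
of $\langle r\rangle$. Each coset contains a word without $Z$, and these four words are the values of $\psi$. So we work in a symplectic space that is too large and pass to a quotient $R^\perp/R$; the products are well defined on cosets, and we may choose in each coset a representative that avoids $Z$. The next lemma says this in general.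

**Lemma 3.** Let $R\subseteq E^k$ be a subspace with $R\subseteq R^\perp$ and $\dim R=k-t$, such that every coset of $R$ contained in $R^\perp$ meets $A^k$. Then $b_2(G)\le k$ for every $G$ with $\mathrm{rk}_2(G)\le 2t$.

*Proof.* If $u,v\in R^\perp$ and $r,r'\in R$, then $\omega(u+r,v+r')=\omega(u,v)$, as the three other terms vanish. So $\omega$ induces an alternating form on $R^\perp/R$. Its radical is $(R^\perp\cap R^{\perp\perp})/R=R/R=0$, so $R^\perp/R$ is symplectic, of dimension $2k-2(k-t)=2t$. Since $\mathrm{rk}_2(G)\le2t$, we may take the vectors $q_v$ of (2) in $R^\perp/R$. Let $\varphi(v)\in A^k$ be an element of the coset $q_v$. Then $\omega(\varphi(u),\varphi(v))=\langle q_u,q_v\rangle=G_{uv}$. Apply Lemma 1. $\square$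

How large can $t$ be, roughly? There are $4^t$ cosets, and $R^\perp$ has $2^{k+t}$ elements. If $R^\perp$ contains its proportional share $(3/4)^k2^{k+t}$ of words of $A^k$, we can only hope for success when $(3/4)^k2^{k+t}\ge4^t$, that is, $t\le k\log_2\frac32$. For $t$ near this value the ratio $k/(2t)$ is $\kappa$. This is only accounting, not a proof, but it is the target. The difficulty is that *every* coset must meet $A^k$. We therefore build $R$ one dimension at a time and watch the density of the bad cosets: adding a vector $r$ merges cosets in pairs, and a merged coset is bad only if both halves are. If the halves behaved independently, the density $q$ of bad cosets would become $q^2$. Averaging over $r$ shows that this nearly happens.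

## One merging step nearly squares the bad density

**Lemma 4.** Let $W$ be a symplectic space over $F$ of dimension $2d\ge2$, let $B\subseteq W$, and $q=|B|/4^d$. For $0\ne r\in W$ let
$$B_r=\{v+\langle r\rangle\in r^\perp/\langle r\rangle:\ v,\,v+r\in B\}.$$
If $r$ minimizes $|B_r|$ and $q'=|B_r|/4^{d-1}$, then
$$q'\le q^2+2^{-d}q\qquad\text{and}\qquad q'\le2q^2.$$

*Proof.* **Step 1: count all merged bad cosets at once.** The aim is an exact formula for $\sum_r|B_r|$. An ordered pair $(v,v')\in B^2$ with $v\ne v'$ determines $r=v+v'\ne0$, and $\omega(v,r)=\omega(v,v')$, so $v\in r^\perp$ iff $\omega(v,v')=0$. Each element of $B_r$ arises from exactly two ordered pairs. Pairs with $v=v'$ have product $0$ and number $|B|$. Hence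
$$\sum_{r\ne0}2|B_r|=M-|B|,\qquad M=\#\{(v,v')\in B^2:\omega(v,v')=0\}.$$

**Step 2: bound $M$.** We show that about half of the pairs are orthogonal, at most. We have
$$M=\frac12\Big(|B|^2+\sum_{v,v'\in B}(-1)^{\omega(v,v')}\Big).$$
Let $S=\big((-1)^{\omega(u,v)}\big)_{u,v\in W}$, a real symmetric matrix. The $(u,u')$ entry of $S^2$ is $\sum_{v}(-1)^{\omega(u+u',v)}$, which is $4^d$ if $u=u'$ and $0$ otherwise, because for $u\ne u'$ the functional $\omega(u+u',\cdot)$ is nonzero and takes each value equally often. So $S^2=4^dI$, all eigenvalues of $S$ are $\pm2^d$, and $1_B^TS1_B\le2^d|B|$. Thus $M\le\frac12(|B|^2+2^d|B|)$.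

**Step 3: average for the first inequality.** The minimum of $|B_r|$ is at most its average over the $4^d-1$ vectors $r\neq0$, so
$$|B_r|\le\frac{M-|B|}{2(4^d-1)}\le\frac{|B|^2+(2^d-2)|B|}{4(4^d-1)}.$$
Multiply by $4/4^d$ and substitute $|B|=4^dq$:
$$q'\le\frac{4^dq^2+(2^d-2)q}{4^d-1}=q^2+\frac{q^2+(2^d-2)q}{4^d-1}\le q^2+\frac{(2^d-1)q}{4^d-1}=q^2+\frac{q}{2^d+1}\le q^2+2^{-d}q,$$
using $q^2\le q$.

**Step 4: the second inequality.** This one has no additive error. If $B=\emptyset$ there is nothing to prove. Otherwise use the crude bound $M\le|B|^2$:
$$|B_r|\le\frac{|B|(|B|-1)}{2(4^d-1)}\le\frac{|B|^2}{2\cdot4^d},$$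
where the last step is $(|B|-1)4^d\le|B|(4^d-1)$, i.e. $|B|\le4^d$. Multiplying by $4/4^d$ gives $q'\le2q^2$. $\square$

*Example.* Let $W=E^2$ and let $B$ be the set of words containing a $Z$, so $|B|=16-9=7$. Count unordered orthogonal pairs of distinct elements of $B$. Among the four words $(Z,b)$, $b\in E$, exactly the three pairs containing $(Z,0)$ are orthogonal; likewise three pairs among the words $(a,Z)$, $a\in E$. For $a,b\in A$, the words $(Z,b)$ and $(a,Z)$ are orthogonal iff $a,b$ are both zero or both nonzero: $1+4=5$ pairs. So $\sum_{r\ne0}|B_r|=11$ over $15$ vectors $r$. The average is below $1$, hence $B_r=\emptyset$ for some $r$; the vector $r=(X,Z)$ above is one.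

## Running the iteration: proof of Theorem 1

**Step 1: set up the recursion.** We turn the greedy choice into numbers. Fix $k\ge20$. Start with $R_0=0$. Given $R_i\subseteq R_i^\perp$ of dimension $i<k$, let $W_i=R_i^\perp/R_i$, a symplectic space of dimension $2d_i$ with $d_i=k-i$. Let $B_i\subseteq W_i$ be the set of cosets of $R_i$ in $R_i^\perp$ that are disjoint from $A^k$, and $q_i=|B_i|/4^{d_i}$ (the same definitions are used for $i=k$). Apply Lemma 4 to $(W_i,B_i)$, and let $R_{i+1}$ be generated by $R_i$ and a lift of the minimizing $r$.

The lift lies in $R_i^\perp$ and is orthogonal to itself, so $R_{i+1}\subseteq R_{i+1}^\perp$, and $\dim R_{i+1}=i+1$. A coset of $R_{i+1}$ in $R_{i+1}^\perp$ is the union of two cosets of $R_i$, namely $v$ and $v+r$ for some $v\in r^\perp\subseteq W_i$. It misses $A^k$ iff both do. So $B_{i+1}=(B_i)_r$. With $\varepsilon_i=2^{-d_i}=2^{i-k}$, Lemma 4 gives, for $0\le i<k$,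
$$q_0=1-\left(\tfrac34\right)^k,\qquad q_{i+1}\le q_i^2+\varepsilon_iq_i,\qquad q_{i+1}\le2q_i^2. \tag{4}$$

At first $q_i$ is extremely close to $1$. The good density $\alpha_i=1-q_i$ starts at $(3/4)^k$, and squaring $1-\alpha$ gives about $1-2\alpha$: the good density should double at each step. After about $k\log_2\frac43$ doublings it is of constant size, and then $q$ itself falls by repeated squaring.

**Step 2: the good density doubles until it is constant.** We control the two losses in the doubling, the quadratic term and the errors $\varepsilon_i$. Put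
$$y_i=2^i\left(\tfrac34\right)^k,\qquad b_i=y_i-y_i^2-\tfrac i2\varepsilon_i .$$
Here $y_i$ is perfect doubling and the other two terms pay for the losses. We claim
$$\alpha_i\ge b_i\qquad(0\le i\le k). \tag{5}$$
For $i=0$ we have $b_0\le y_0=\alpha_0$. Suppose (5) holds for some $i<k$. By (4),
$$\alpha_{i+1}\ge1-(1-\alpha_i)^2-\varepsilon_i(1-\alpha_i)\ge2\alpha_i-\alpha_i^2-\varepsilon_i.$$
Since $y_{i+1}=2y_i$ and $\varepsilon_{i+1}=2\varepsilon_i$, we have $b_{i+1}=2y_i-4y_i^2-(i+1)\varepsilon_i$.

If $b_i\ge0$, then $0\le b_i\le y_i-y_i^2\le\min(y_i,\frac14)$. As $x\mapsto2x-x^2$ is increasing on $[0,1]$ and $b_i\le\alpha_i\le1$,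
$$\alpha_{i+1}\ge2b_i-b_i^2-\varepsilon_i\ge2y_i-2y_i^2-i\varepsilon_i-y_i^2-\varepsilon_i\ge2y_i-4y_i^2-(i+1)\varepsilon_i=b_{i+1}.$$
If $b_i<0$, then $b_{i+1}\le2y_i-2y_i^2-i\varepsilon_i=2b_i<0\le\alpha_{i+1}$. This proves (5).

Now let $L=k\log_2\frac43$, so that $(3/4)^k=2^{-L}$, and let $j=\lfloor L\rfloor-1$. Then $-2<j-L\le-1$, so $y_j=2^{j-L}\in(\frac14,\frac12]$ and $y_j(1-y_j)\ge\frac3{16}$. Since $\varepsilon_j=2^{j-k}=y_j(2/3)^k\le\frac12(2/3)^k$ and $j\le k$,
$$\alpha_j\ge\tfrac3{16}-\tfrac k4\left(\tfrac23\right)^k.$$
The function $k(2/3)^k$ is decreasing for integers $k\ge3$, since the ratio of consecutive values is $\frac23\cdot\frac{k+1}k<1$. At $k=20$ the subtracted term is $5(2/3)^{20}<0.002$. So $\alpha_j\ge0.1875-0.002>0.18$ and $q_j\le0.82$.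

**Step 3: three more steps bring the bad density below $\frac14$.** We need $q<\frac12$ before the inequality $q'\le2q^2$ helps. For $i\le j+2\le L+1$,
$$\varepsilon_i=2^{i-k}\le2\cdot2^{L-k}=2\left(\tfrac23\right)^k<0.01 .$$
By (4), $q_{j+1}\le0.82\cdot0.83<0.681$, then $q_{j+2}\le0.681\cdot0.691<0.471$, then $q_{j+3}\le0.471\cdot0.481<\frac14$.

**Step 4: squaring kills the bad set.** Since $|B_i|$ is an integer, it is enough to push $q_i$ below $4^{-d_i}$. The last part of (4) says $2q_{i+1}\le(2q_i)^2$. Let $h=\lceil\log_2k\rceil+1$, so $2^h\ge2k$. From $2q_{j+3}\le\frac12$ we get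
$$2q_{j+3+h}\le2^{-2^h}\le2^{-2k}=4^{-k}.$$
Hence $|B_{j+3+h}|<1$, i.e. $B_{j+3+h}=\emptyset$.

**Step 5: count the steps.** We check that the construction never ran past $i=k$ and read off $t$. Put
$$i^*=j+3+h=\lfloor L\rfloor+\lceil\log_2k\rceil+3\le k\log_2\tfrac43+\log_2k+4 .$$
As $1-\log_2\frac43=\log_2\frac32$, we have $k-i^*\ge k\log_2\frac32-\log_2k-4$. The right side is about $3.37$ at $k=20$ and increasing for $k\ge20$ (its derivative is $\log_2\frac32-\frac1{k\ln2}>0.58-0.08$). So $i^*\le k$. Every coset of $R=R_{i^*}$ in $R^\perp$ meets $A^k$, and Lemma 3 with $t=k-i^*\ge k\log_2\frac32-\log_2k-4$ proves the first claim of Theorem 1.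

**Step 6: the two consequences.** For the rank bound, write $\rho=\mathrm{rk}_2(G)$, $c=\log_2\frac32=0.58496\ldots$, and let $k\ge20$ be least with $\rho\le2(kc-\log_2k-4)$; then $b_2(G)\le k$. If $k=20$, then $k$ is bounded, hence $O(\log(\rho+2))$. Otherwise $x=k-1\ge20$ violates the condition: $\rho>2(xc-\log_2x-4)$, that is,
$$x<\frac{\rho}{2c}+\frac{\log_2x+4}{c}=\kappa\rho+\frac{\log_2x+4}{c}.$$
For $x\ge20$ we have $\log_2x+4\le x/2$ (at $20$ it reads $8.33\le 10$, and the right side grows faster). So $\rho>2x(c-\frac12)>0.16x$, giving $\log_2x=O(\log(\rho+2))$ and $k\le\kappa\rho+O(\log(\rho+2))$.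

For the bound in $n$, take $k=\lceil0.86n\rceil$. Since $2\cdot0.86\cdot\log_2\frac32>1.006$, we have $2(k\log_2\frac32-\log_2k-4)\ge1.006n-2\log_2k-8\ge n\ge\mathrm{rk}_2(G)$ for large $n$, so $b_2(G)\le\lceil0.86n\rceil\le0.87n$ for large $n$. This proves Theorem 1, and the answer to the question is **yes**. $\blacksquare$

## Peeling off more than a star at a time

For the constant $\log_32$ we return to stars. Removing a star means: delete a vertex $v$, pay one biclique, continue with $G-v$. The price is one per vertex. We now look for sets $S$ of vertices that can be peeled off for less.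

**Definition (universal representation).** A universal representation in $A^k$ of a graph $H$ on $\{1,\dots,m\}$ is a tuple $p_1,\dots,p_m\in A^k$ with $\omega(p_i,p_j)=H_{ij}$ for $i\ne j$, such that for each $f\in F^m$ there is $w\in A^k$ with $\omega(p_i,w)=f_i$ for all $i$.

*Examples.* A single vertex: $p_1=X$ in $A^1$, with $w=0$ or $w=Y$. The edge $K_2$ with $p_1=X,p_2=Y$ in $A^1$ is a representation but not universal: $f=(1,1)$ would need $w=Z$. In $A^2$, the words $p_1=(X,0)$, $p_2=(Y,X)$ are universal: $w=(0,0),(X,0),(Y,0),(Y,Y)$ give $f=(0,0),(0,1),(1,0),(1,1)$.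

**Lemma 5.** If $G$ has an induced subgraph $H$ on $S\subseteq V(G)$ with a universal representation in $A^k$, then there is a graph $G'$ on $V(G)\setminus S$ with $b_2(G)\le k+b_2(G')$.

*Proof.* For $v\notin S$ choose $w_v\in A^k$ with $\omega(p_i,w_v)=G_{iv}$ for all $i\in S$. For distinct $u,v\notin S$ let $G'_{uv}=G_{uv}+\omega(w_u,w_v)$, and let $\psi$ be a representation of $G'$ in $A^{b_2(G')}$. Assign $(p_i,0)$ to $i\in S$ and $(w_v,\psi(v))$ to $v\notin S$. Products inside $S$ are $H_{ij}$; between $S$ and its complement they are $\omega(p_i,w_v)=G_{iv}$; outside $S$ they are $\omega(w_u,w_v)+G'_{uv}=G_{uv}$. $\square$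

For a single vertex with $p_1=X$, all $w_v$ are in $\{0,Y\}$, so $G'=G-v$ and we recover the star.

What is the best price? A universal representation needs $3^k\ge2^m$, so $k\ge m\log_32$. This is the source of the constant in Theorem 2, and we must find, in every graph, induced subgraphs that nearly reach it. The first idea is Ramsey's theorem: a large graph contains a large $K_m$ or a large independent set, so it suffices to treat these two. It fails for independent sets. In a universal representation the $p_i$ are linearly independent, since a linear relation among them would be inherited by every $f$. For an independent set they are also pairwise orthogonal, so they span a subspace of dimension $m$ contained in its own orthogonal complement, whence $m\le k$. Independent sets never beat stars.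

So we need a substitute for independent sets, and rank provides it. For $D\in GL_t(F)$ let $H_D$ be the bipartite graph on $u_1,\dots,u_t,v_1,\dots,v_t$, with both classes independent and $u_iv_j$ an edge iff $D_{ij}=1$. For $D=I_t$ this is $t$ disjoint edges. We will show that $H_D$ and large complete graphs can both be peeled at almost the best price, and that every graph of large rank contains one of them; graphs of small rank are cheap anyway.

## Peeling $H_D$: a random choice, then repeated doubling

Put $k(t)=\lceil t\log_34\rceil+\lceil\log_2(5t)\rceil$.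

**Lemma 6.** For all $t\ge1$ and $D\in GL_t(F)$, the graph $H_D$ has a universal representation in $A^{k(t)}$.

*Proof.* Let $l=\lceil t\log_34\rceil$. Then $l\ge t$ and $3^l\ge4^t$.

**Step 1: choose words with the right products.** We give the two classes different letters, so that products inside a class vanish automatically. For $a\in F^l$ let $Xa\in\{0,X\}^l$ and $Ya\in\{0,Y\}^l$ be the words supported on $\mathrm{supp}(a)$; then $\omega(Xa,Yb)=a\cdot b$. Let $N$ be a uniformly random $l\times t$ matrix of rank $t$ over $F$. Given $N$, let $M$ be uniform among the $t\times l$ matrices with $MN=D$; these exist because $N$ has a left inverse $N'$ and $M=DN'$ works. With $Q_i$ the rows of $M$ and $n_j$ the columns of $N$, set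
$$p_{u_i}=XQ_i,\qquad p_{v_j}=Yn_j .$$
Then $\omega(p_{u_i},p_{v_j})=Q_i\cdot n_j=D_{ij}$, and products within a class are $0$.

**Step 2: count collisions.** We want the words $w\in A^l$ to produce many different product vectors, so we bound the number of pairs giving the same one. Write $w=Xx+Yy$ with $(x,y)\in\Delta$, the set of pairs of vectors in $F^l$ with disjoint supports; $|\Delta|=3^l$. The vector of products of $w$ with the $p$'s is $(My,N^Tx)\in F^{2t}$. Let $C$ be the number of pairs in $\Delta^2$, say $(x,y)$ and $(x',y')$, with the same product vector. With $d=y+y'$ and $e=x+x'$ this means $Md=0$ and $N^Te=0$.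

For $e\ne0$, the event $N^Te=0$ says that the $t$ independent columns of $N$ lie in the $(l-1)$-dimensional space $e^\perp$, so
$$P(N^Te=0)=\prod_{i<t}\frac{2^{l-1}-2^i}{2^l-2^i}\le2^{-t}.$$
For $d\ne0$ we have $P(Md=0\mid N)\le2^{-t}$. Indeed, given $N$, the rows of $M$ are independent, and $Q_i$ is uniform on the solutions of $Q_iN=(D_{i1},\dots,D_{it})$, a translate of $\mathrm{col}(N)^\perp$. If $d\notin\mathrm{col}(N)$, the functional $Q\mapsto Q\cdot d$ is not identically zero on $\mathrm{col}(N)^\perp$, so $Md$ is uniform on $F^t$. If $d=Nz$ with $z\ne0$, then $Md=Dz\ne0$, because $D$ is invertible.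

A pair with $d\ne0$ and $e\ne0$ therefore collides with probability at most $4^{-t}$ (condition on $N$ first), and there are at most $9^l$ such pairs. Pairs with $d=0$ have $y=y'$ and both $x,x'$ supported off $\mathrm{supp}(y)$; their number is $\sum_y4^{l-|y|}=(4+1)^l=5^l$, where $|y|$ is the size of the support. Likewise $5^l$ pairs have $e=0$, and $3^l$ have both. Hence
$$\mathbb E\,C\le9^l4^{-t}+2\cdot5^l2^{-t}+3^l .$$
Fix $(M,N)$ with $C\le\mathbb E\,C$.

**Step 3: a quarter of all vectors is attained.** Let $\alpha$ be the fraction of $F^{2t}$ that is attained as a product vector. By Cauchy–Schwarz, $9^l=|\Delta|^2\le\alpha4^tC$. So, using $2^t\le3^{l/2}$ and $4^t\le3^l$,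
$$\frac1\alpha\le\frac{4^tC}{9^l}\le1+2\cdot2^t\left(\tfrac59\right)^l+\frac{4^t}{3^l}\le1+2\left(\tfrac{5\sqrt3}9\right)^l+1\le4,$$
because $5\sqrt3<9$. The unattained set has density at most $\frac34$.

**Step 4: a few extra coordinates attain everything.** Each new coordinate will square the unattained density. Let $T\subseteq F^{2t}$ be the attained set and $B$ its complement, of density $q$. The average of $|B\cap(B+a)|$ over $a\in F^{2t}$ is $|B|^2/4^t=q^24^t$, so some $a$ has $|B\cap(B+a)|\le q^24^t$. Append one coordinate: put $X$ there in the $p$'s indexed by $\mathrm{supp}(a)$, and $0$ in the others. All products among the $p$'s are unchanged. If $w$ gets $0$ in the new coordinate, its product vector is unchanged; if it gets $Y$, the vector is shifted by $a$. So the new attained set contains $T\cup(T+a)$, and the unattained density is now at most $q^2$. After $h=\lceil\log_2(5t)\rceil$ such steps it is at most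
$$\left(\tfrac34\right)^{2^h}\le\left(\tfrac34\right)^{5t}=\left(\tfrac{243}{1024}\right)^t<4^{-t},$$
hence zero. The total length is $l+h=k(t)$. $\square$

## Peeling complete graphs

We first generalize the eight words for $K_8$.

**Lemma 7.** For $s=2^j$ with $j\ge3$, $b_2(K_s)\le s/2$.

*Proof.* **Step 1: a skew matrix with orthogonal rows.** We build it by doubling. Let
$$C_2=\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad C_{2n}=\begin{pmatrix}C_n&C_n+I\\C_n-I&-C_n\end{pmatrix}.$$
By induction $C_n$ is skew-symmetric with zero diagonal and all off-diagonal entries $\pm1$, and $C_n^2=-(n-1)I$. For $C_2$ this is clear. If it holds for $C=C_n$, then the transpose of $C_{2n}$ has blocks $-C,\,-C-I,\,-C+I,\,C$, so $C_{2n}$ is skew; the entries are as claimed because $C\pm I$ has all entries $\pm1$. The diagonal blocks of $C_{2n}^2$ are $C^2+(C+I)(C-I)$ and $(C-I)(C+I)+C^2$, both equal to $2C^2-I=-(2n-1)I$; the off-diagonal blocks $C(C+I)-(C+I)C$ and $(C-I)C-C(C-I)$ vanish. Consequently $C_nC_n^T=(n-1)I$.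

**Step 2: read the rows as words.** Let $n=s/2\ge4$, a multiple of $4$, let $r_1,\dots,r_n$ be the rows of $C_n$, and read $1,-1,0$ as $X,Y,0$. For $a\ne b$ the rows $r_a,r_b$ are orthogonal and have $n-2$ common nonzero positions, so they agree in $\frac{n-2}2$ of these and disagree in $\frac{n-2}2$. This number is odd, as $\frac n2$ is even. So $r_a$ has product $1$ with both $r_b$ and $-r_b$. Also $r_a$ and $-r_a$ disagree in $n-1$ positions, an odd number. The $2n=s$ words $\pm r_a\in A^n$ represent $K_s$. $\square$

For $n=4$ these are exactly the words used for $K_8$ above.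

With $\gamma_1,\dots,\gamma_s\in A^{s/2}$ representing $K_s$, the block construction of the second section represents $K_{qs}$ in $A^k$ with $k=q\frac s2+q-1$. It is not universal in general: with a word confined to the $s/2$ coordinates of one block one can attain at most $3^{s/2}<2^s$ of the product vectors for that block. The remedy is to let all $q$ blocks share each of the $s/2$ coordinates. Each coordinate is expanded to a word of length $k(q)$, and block $a$ writes its letters $X,Y$ there as the two ends of the $a$th edge of a universally represented matching.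

**Lemma 8.** For $s=2^j$, $j\ge3$, and $q\ge1$, the graph $K_{qs}$ has a universal representation in $A^k$ with $k=\frac s2k(q)+q-1$.

*Proof.* **Step 1: the ingredients.** Put $s'=s/2$, and let $\gamma_1,\dots,\gamma_s\in A^{s'}$ represent $K_s$ (Lemma 7). Let $u_a,v_a\in A^{k(q)}$ for $a\le q$ be a universal representation of $H_{I_q}$, the graph of $q$ disjoint edges (Lemma 6). Let $\eta_1,\dots,\eta_q\in A^{q-1}$ represent $K_q$ by stars: the $i$th letter of $\eta_a$ is $X$ if $a=i$, $Y$ if $a>i$, $0$ if $a<i$. Let $\theta_a:E\to E^{k(q)}$ be the linear map with $\theta_a(X)=u_a$ and $\theta_a(Y)=v_a$. Then $\theta_a(A)\subseteq A^{k(q)}$. Checking on $X$ and $Y$ (we have $\omega(u_a,v_b)=\delta_{ab}$ and $\omega(u_a,u_b)=\omega(v_a,v_b)=0$) and extending bilinearly,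
$$\omega(\theta_a(x),\theta_b(y))=\delta_{ab}\,\omega(x,y)\qquad(x,y\in E). \tag{6}$$

**Step 2: the words represent $K_{qs}$.** Put
$$p_{a,i}=\big(\theta_a(\gamma_i(1)),\dots,\theta_a(\gamma_i(s')),\eta_a\big)\in A^k\qquad(a\le q,\ i\le s).$$
By (6), the product of $p_{a,i}$ and $p_{b,i'}$ is $\delta_{ab}\,\omega(\gamma_i,\gamma_{i'})+\omega(\eta_a,\eta_b)$. For $a\ne b$ this is $0+1$; for $a=b$ and $i\ne i'$ it is $1+0$.

**Step 3: universality.** Given $f=(f_{a,i})$, we look for $w$ in two stages: first solve in $E^{s'}$ with $Z$ allowed, separately for each block, and then realize all blocks at once by universality of the matching. The matrix of products of the $\gamma_i$ is $J-I$ of even size $s$, which is nonsingular, so the $\gamma_i$ are linearly independent. As $\omega$ is nondegenerate on $E^{s'}$, there are $z_a\in E^{s'}$ with $\omega(\gamma_i,z_a)=f_{a,i}$ for all $i$. For each $c\le s'$, universality gives one $w_c\in A^{k(q)}$ with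
$$\omega(u_a,w_c)=\omega(X,z_a(c)),\qquad\omega(v_a,w_c)=\omega(Y,z_a(c))\qquad\text{for all }a\le q .$$
By linearity $\omega(\theta_a(x),w_c)=\omega(x,z_a(c))$ for all $x\in E$. So $w=(w_1,\dots,w_{s'},0)\in A^k$ satisfies
$$\omega(p_{a,i},w)=\sum_{c\le s'}\omega(\gamma_i(c),z_a(c))=\omega(\gamma_i,z_a)=f_{a,i}.\qquad\square$$

## Large rank forces $K_m$ or $H_D$

Recall Ramsey's theorem: there is a number $R(m,t)$ such that every graph on at least $R(m,t)$ vertices contains a $K_m$ or an independent set of size $t$.

**Lemma 9.** Given $m,t$ there is $r_0$ such that every graph $G$ with $\mathrm{rk}_2(G)\ge r_0$ has an induced $K_m$ or an induced $H_D$ with $D\in GL_t(F)$.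

*Proof.* Let $t_2=R(m,t)$ and $r_0=R(m,t_2)$. Write $G[I,J]$ for the submatrix of the adjacency matrix with rows $I$ and columns $J$, and $V=V(G)$.

**Step 1: a nonsingular principal submatrix.** This lets us use Ramsey inside a vertex set that still has full rank. Let $I$ index a basis of the row space of the adjacency matrix, so $|I|=\mathrm{rk}_2(G)\ge r_0$. The full matrix is $P\,G[I,V]$ for some $P$. Restricting to the columns $I$ gives $G[V,I]=P\,G[I,I]$, and transposing, $G[I,V]=G[I,I]P^T$. So $|I|=\mathrm{rk}\,G[I,V]\le\mathrm{rk}\,G[I,I]$, and $G[I,I]$ is nonsingular.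

**Step 2: Ramsey twice.** Suppose there is no $K_m$. We find the two classes of $H_D$ one after the other, keeping an invertible matrix between them. First, $I$ contains an independent set $U_0$ with $|U_0|=t_2$. The rows $U_0$ of $G[I,I]$ are linearly independent, so there is $V_0\subseteq I$ with $|V_0|=t_2$ and $G[U_0,V_0]$ invertible. Columns indexed by $U_0$ vanish on the rows $U_0$, so $V_0\cap U_0=\emptyset$. Next, $V_0$ contains an independent set $V_1$ with $|V_1|=t$. The columns $V_1$ of $G[U_0,V_0]$ are linearly independent, so some $U_1\subseteq U_0$ with $|U_1|=t$ has $G[U_1,V_1]$ invertible. Both $U_1$ and $V_1$ are independent sets, so $U_1\cup V_1$ induces $H_D$ with $D=G[U_1,V_1]$. $\square$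

## Assembling Theorem 2

**Step 1: fix the sizes.** Let $\delta>0$. We choose peeling sets whose price per vertex is at most $\log_32+\delta$. By Lemma 8 with $m=qs$, $K_m$ has a universal representation in $A^k$ with
$$k\le\tfrac s2\left(q\log_34+\log_2(5q)+2\right)+q=m\left(\log_32+\tfrac{\log_2(5q)+2}{2q}+\tfrac1s\right),$$
since $\log_34=2\log_32$. Fix $q$ and $s=2^j$ so large that $k\le(\log_32+\delta)m$. Similarly $k(t)\le2t\log_32+\log_2(5t)+2$, so we may fix $t$ with $k(t)\le(\log_32+\delta)2t$. Let $r_0$ be the number of Lemma 9 for these $m,t$.

**Step 2: small rank.** This is the base of the induction. By Theorem 1 there is a constant $C_\delta$ with $b_2(G)\le C_\delta$ for all $G$ with $\mathrm{rk}_2(G)<r_0$. (Lemma 2 would also do, with $C_\delta=r_0$.)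

**Step 3: induction on $n$.** We show $b_2(G)\le(\log_32+\delta)n+C_\delta$. If $\mathrm{rk}_2(G)<r_0$, this is Step 2. Otherwise Lemma 9 gives an induced $K_m$ or an induced $H_D$ on a set $S$ with $|S|\in\{m,2t\}$. By Lemma 8 or Lemma 6 it has a universal representation of length at most $(\log_32+\delta)|S|$, and Lemma 5 gives a graph $G'$ on $n-|S|$ vertices with
$$b_2(G)\le(\log_32+\delta)|S|+b_2(G')\le(\log_32+\delta)n+C_\delta .$$
Given $\varepsilon<1-\log_32$, choose $\delta$ with $\log_32+\delta<1-\varepsilon$; for large $n$ the constant is absorbed. $\blacksquare$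

## Lower bounds from complete graphs and from symplectic spaces

**Proof of Theorem 3.** *In terms of $n$.* By (1), $b_2(K_n)\ge\frac12\mathrm{rk}_2(K_n)\ge\frac{n-1}2$, and this exceeds $(1-\varepsilon)n$ for large $n$ if $\varepsilon>\frac12$.

*In terms of rank.* We take a graph that contains all possible adjacency rows of its rank, so that words must be plentiful. Let $\beta$ be a nondegenerate alternating form on $F^{2t}$, and let $G$ be the graph with vertex set $F^{2t}$ in which $uv$ is an edge iff $\beta(u,v)=1$. Its adjacency matrix is the matrix of all products in a symplectic space of dimension $2t$, so $\mathrm{rk}_2(G)=2t$. Let $\varphi:F^{2t}\to A^k$ represent $G$. Suppose $\varphi(u)=\varphi(v)$ with $u\ne v$. Then $\beta(u,v)=\omega(\varphi(u),\varphi(u))=0$, and $\beta(u,w)=\beta(v,w)$ for all $w\ne u,v$. So $\beta(u-v,w)=0$ for $w\ne u,v$, and also $\beta(u-v,u)=\beta(v,u)=0$ and $\beta(u-v,v)=\beta(u,v)=0$. Thus $u-v$ is in the radical, contradicting nondegeneracy. So $\varphi$ is injective, $4^t\le3^k$, and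
$$b_2(G)\ge t\log_34=(\log_32)\,\mathrm{rk}_2(G).$$
Since $t$ is arbitrary, a bound $b_2(G)\le(c+o(1))\,\mathrm{rk}_2(G)$ valid for all graphs forces $c\ge\log_32$. $\blacksquare$
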